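# Spanning Trees with Many Leaves: An Approximation Ratio Below Two

## 1. Leaves, excess, and forests inside a graph

Throughout, $G=(V,E)$ is a finite, simple, connected graph with $n=|V|\ge 2$ vertices, and $\Delta(G)$ is its maximum degree.

**Definition (leaves and the max leaf number).** For a spanning tree $T$ of $G$, $L(T)$ is the set of vertices of degree $1$ in $T$. The other vertices are *internal*. The maximum of $|L(T)|$ over all spanning trees is the *max leaf number* $\mathrm{OPT}(G)$. The problem MAX-LEAVES SPANNING TREE asks for a spanning tree attaining it.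

*Example.* Take the cube: vertices are the binary strings of length $3$, and two strings are adjacent if they differ in one place. We claim $\mathrm{OPT}=4$. Deleting the leaves of a spanning tree leaves a tree on the $k$ internal vertices, and every leaf is adjacent to an internal vertex. If $k\le 2$, at most $2+4=6<8$ vertices are reached. If $k=3$, the internal vertices form a path $x,y,z$, and the other five vertices must be neighbors of $x$, $y$ or $z$. Now $y$ has one further neighbor and $x,z$ have two each, so all five would have to be distinct. But two neighbors $x,z$ of $y$ in the cube have a second common neighbor. So $k\ge 4$ and there are at most $4$ leaves. The tree with edges $000$–$100$, $000$–$010$, $000$–$001$, $100$–$110$, $100$–$101$, $010$–$011$, $110$–$111$ has exactly the four leaves $001,101,011,111$.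

**Definition (approximation ratio).** An algorithm has approximation ratio $\rho\ge1$ if for every connected $G$ with at least two vertices it returns a spanning tree $T$ with $\mathrm{OPT}(G)/|L(T)|\le\rho$.

*Example.* Every spanning tree has at least two leaves. So on the cube, where $\mathrm{OPT}=4$, even a Hamiltonian path is within a factor $2$. The ratio is a statement about all graphs: in $K_n$ a Hamiltonian path has $2$ leaves, a star has $n-1$.

**Definition (forests, covered vertices).** A *forest* is an acyclic edge set $F\subseteq E$, viewed as the graph $(V,F)$. Its *components* are vertex sets, and singletons count: they are the *trivial* components. A vertex is *covered* by $F$ if $d_F(v)\ge1$. We write $V(F)$ for the set of covered vertices and $\kappa(F)$ for the number of nontrivial components, so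
$$|F|=|V(F)|-\kappa(F).$$

*Example.* In the cube, let $F$ consist of the three edges at $000$. Then $V(F)=\{000,100,010,001\}$, $\kappa(F)=1$, $|F|=3=4-1$, and there are four trivial components.

**Definition (excess).** With $x^+=\max(x,0)$, the excess of a forest is $g(F)=\sum_{v}(d_F(v)-2)^+$.

*Example.* A star with $m\ge2$ edges has excess $m-2$ and $m$ leaves. A path has excess $0$ and two leaves.

**Lemma 1.** (a) A spanning tree $T$ has $|L(T)|=2+g(T)$. (b) In a nontrivial component $K$ of a forest $F$, the number of vertices with $d_F=1$ is $2+\sum_{v\in K}(d_F(v)-2)^+$. (c) If $F\subseteq F'$ are forests, then $g(F)\le g(F')$.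

*Proof.* In a tree on $m\ge2$ vertices, $\sum_v(d(v)-2)=2(m-1)-2m=-2$. Vertices of degree $1$ contribute $-1$, vertices of degree $2$ contribute $0$, and the others contribute their excess. This gives (a) and (b). For (c), degrees only grow. $\square$

So maximizing leaves is the same as maximizing the excess $g(T)=|L(T)|-2$. By (c), a forest with large excess already forces many leaves in every spanning tree that contains it.

## 2. Can a polynomial-time algorithm beat ratio two?

The problem comes from "A 2-Approximation Algorithm for Finding a Spanning Tree with Maximum Number of Leaves", https://github.com/gdahia/ufba-mata53. It states the following. There is a linear-time algorithm with approximation ratio $2$, improving an earlier one with ratio $3$. The problem is APX-hard, even on cubic graphs; so, if $\mathrm P\ne\mathrm{NP}$, the ratio cannot be brought arbitrarily close to $1$ in polynomial time. The open question posed there is whether the ratio two can be improved. We read this in the standard, specific sense: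

*Is there a constant $\rho<2$ and a polynomial-time algorithm for MAX-LEAVES SPANNING TREE on all connected graphs with at least two vertices whose approximation ratio is $\rho$?*

The answer is yes, with no complexity assumption.

**Theorem 2.** There is a (deterministic) polynomial-time algorithm that, for every connected graph $G$ with at least two vertices, returns a spanning tree $T$ with
$$\mathrm{OPT}(G)-2\le\Bigl(2-\tfrac1{153840}\Bigr)(|L(T)|-2).$$
Consequently $\mathrm{OPT}(G)\le\bigl(2-\frac1{153840}\bigr)|L(T)|$.

**Theorem 3.** If $\Delta(G)\le3$, the same algorithm satisfies $\mathrm{OPT}(G)-2\le\frac{43}{22}(|L(T)|-2)$.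

No optimality of the constants is claimed.

Some graphs are settled by hand. If $\Delta(G)\le2$, then $G$ is a path or a cycle, every spanning tree is a path with exactly $2$ leaves, and both theorems hold for any output because $\mathrm{OPT}-2=0$. If some vertex is adjacent to all others and $n\ge3$, the star at that vertex has $n-1$ leaves, the most possible. The cube needed an argument.

**From now on $\Delta(G)\ge3$, so $n\ge4$.**

## 3. Foreign components and expansion steps

A natural way to produce excess is to grow a forest by choosing a vertex and joining it to everything it can reach.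

**Definition (foreign component).** Let $F$ be a forest. A *foreign component* of $v$ is a component of $F$ that does not contain $v$ but contains a $G$-neighbor of $v$. Their number is $a_F(v)$, or $a(v)$ if $F$ is clear.

*Example.* In the cube with $F$ the three edges at $000$: the foreign components of $100$ are $\{110\}$ and $\{101\}$, so $a(100)=2$. The vertex $111$ has three, $\{110\},\{101\},\{011\}$. The vertex $110$ has two, namely $\{111\}$ and the component of $000$, which contains two of its neighbors but counts once.

**Definition (steps).** A *step at $v$* with $a_F(v)=c$ adds, for each foreign component of $v$, one edge from $v$ to it. The vertex $v$ is the *center*. The types are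

- $A'_c$: $d_F(v)\ge2$, $c\ge1$;
- $A_c$: $d_F(v)=1$, $c\ge2$;
- $B_c$: $d_F(v)=0$, $c\ge3$.

*Example.* In the cube, from $F=\emptyset$, a step at $000$ has type $B_3$. After it, a step at $100$ has type $A_2$ and adds the edges to $110$ and $101$.

**Lemma 4.** (a) Adding edges that join different components never increases any $a(v)$. (b) A step yields a forest. After its step the center has $a=0$ forever, so different steps have different centers, and it has forest-degree at least $3$. (c) **(P0)** In a forest built by steps, every edge has an endpoint of forest-degree $\ge3$. Hence all forest-neighbors of a vertex of forest-degree $\le2$ have forest-degree $\ge3$, and every nontrivial component contains a vertex of forest-degree $\ge3$.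

*Proof.* (a) After the addition, take a foreign component $Y$ of $v$ and a neighbor $u\in Y$ of $v$. The old component of $u$ did not contain $v$, so it was foreign, and it lies in $Y$. Different $Y$ give different old components. (b) The added edges go to different components, so no cycle arises. Afterwards all neighbors of $v$ are in its component. By (a), $a(v)$ stays $0$. The degree becomes at least $2+1$, $1+2$ or $0+3$. (c) Every edge was added in a step, and its center has degree $\ge3$ from then on. $\square$

## 4. Greedy expansion loses a factor two on a chain of claws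

The first thing to try is this: perform steps as long as possible, giving priority to those that create the most excess per edge; when none is left, complete the forest to a spanning tree. Steps of type $A'$ and $A$ come first, then $B_c$ with large $c$, and the claws $B_3$ come last, each followed again by all possible $A'$ and $A$ steps. Section 7 will show that this achieves $\mathrm{OPT}-2\le 2g(F)$. Here is why it achieves no better, if the $B_3$ steps are chosen arbitrarily.

*The chain $\Lambda_k$.* It has blocks $j=1,\dots,k$ with vertices $v_j,t_j,b_j,c_j,y_j$. The edges are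
$$v_jt_j,\ v_jb_j,\ v_jc_j,\quad t_jy_j,\ t_jc_j,\ b_jy_j\quad(1\le j\le k),\qquad c_{j}y_{j+1}\quad(1\le j<k).$$
All degrees are at most $3$.

*A good tree.* Take all edges $t_jv_j,\ t_jy_j,\ t_jc_j,\ y_jb_j$ and all $c_jy_{j+1}$; these are $4k+(k-1)=5k-1$ edges. They form the path $y_1,t_1,c_1,y_2,t_2,c_2,\dots,y_k,t_k,c_k$ with $v_j$ hung on $t_j$ and $b_j$ hung on $y_j$. The leaves are all $v_j$, all $b_j$, and $c_k$: there are $2k+1$ of them.

*A bad run.* Perform $B_3$ at $v_1$. Now $t_1$ and $b_1$ have the single foreign component $\{y_1\}$, $c_1$ has at most the single foreign component $\{y_2\}$, and $v_1$ has none. No $A$ or $A'$ step is possible. Continue with $v_2,\dots,v_k$ in the same way. At the end $y_j$ has at most the two foreign components $\{v_j,t_j,b_j,c_j\}$ and $\{v_{j-1},t_{j-1},b_{j-1},c_{j-1}\}$, so no step is left. The forest has excess $k$. One spanning tree containing it adds all $y_jb_j$ and all $c_jy_{j+1}$; its leaves are $t_1,\dots,t_k,y_1,c_k$, so $k+2$ in number. Since $(2k+1)/(k+2)\to2$, nothing below $2$ can be proved for this procedure.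

The loss is visible inside one block. For $j\ge2$ the good tree has two branch vertices there, $t_j$ and $y_j$, and the run produced one center, $v_j$. Had we started with $B_3$ at $y_j$, a step $A_2$ at $t_j$ (to $v_j$ and $c_j$) would have followed, for excess $2$. So when we are forced to use a claw, we should look a few steps ahead.

**Definition (cubic start).** A *cubic $j$-start* at $F$ is a sequence of $j$ consecutive steps, the first of type $B_3$ and the others of type $A_2$, all at vertices of $G$-degree exactly $3$.

Each such step is determined by its center: all $G$-edges at the center become forest edges, because a center of degree $3$ has to reach three foreign components in type $B_3$, and two besides its one forest edge in type $A_2$.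

*Example.* In $\Lambda_k$ with $k\ge2$, at $F=\emptyset$, the centers $y_2,t_2,c_1$ form a cubic $3$-start: $y_2$ takes $t_2,b_2,c_1$; then $t_2$ takes $v_2,c_2$; then $c_1$ takes $v_1,t_1$. In the cube there is a cubic $2$-start $000,100$ at $\emptyset$ but no $3$-start. By symmetry any $2$-start looks like this one, and after it the vertices of forest-degree $1$ are $010,001$ (only foreign component $\{011\}$) and $110,101$ (only $\{111\}$).

## 5. The four-phase algorithm and its invariants

Start with $F=\emptyset$.

- **Phase 1.** While possible, perform steps of types $A'$, $A_c$ $(c\ge3)$, $B_c$ $(c\ge5)$. The result is $F_1$.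
- **Phase 2.** While possible, perform steps of types $A'$, $A_c$ $(c\ge3)$, $B_c$ $(c\ge4)$. The result is $F_2$.
- **Phase 3.** While possible, perform steps of types $A'$, $A_c$ $(c\ge2)$. The result is $F_3=:F^0$.
- **Phase 4.** While a $B_3$ step exists: perform a cubic $3$-start if one exists, else a cubic $2$-start if one exists, else any $B_3$ step; then perform $A'$ and $A_c$ $(c\ge2)$ steps while possible. This is one *round*. The forest after the $i$-th round is $F^i$.

Output any spanning tree containing the final forest $F=F^N$, where $N$ is the number of rounds. Each step adds an edge, so there are at most $n-1$ steps. Cubic starts are found by trying all sequences of at most three centers. The running time is polynomial. Write $g=g(F)$; by Lemma 1 the output has at least $2+g$ leaves.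

*Example.* On the cube, phases 1–3 do nothing. Phase 4 can perform the $2$-start $000,100$; then $011$ and $111$ have $a=2$ and the run ends with $N=1$, $|F|=5$, $g=2$. The output has at least $4=\mathrm{OPT}$ leaves.

A second example will serve us to the end.

*The eleven-vertex graph $G_{11}$.* Its vertices are $v,t,b,c$, then $d,e,w,\ell,w',\ell'$, and $y$. Its edges are
$$vt,\ vb,\ vc;\qquad de,\ dw,\ d\ell,\ ew',\ e\ell';\qquad tw,\ tw';\qquad yb,\ yc,\ y\ell .$$
The vertices of degree $3$ are $v,t,d,e,y$; the others have degree at most $2$. Phases 1–3 do nothing. Each later center of a cubic start is forest-adjacent to an earlier center, and the only adjacent pairs of degree-$3$ vertices are $de$ and $vt$. So there is no $3$-start at $\emptyset$, and the $2$-starts are on $\{d,e\}$ or $\{v,t\}$. Suppose the first round uses $d,e$. It creates the component $K'=\{d,e,w,\ell,w',\ell'\}$; now $w,w'$ see only $\{t\}$, $\ell$ sees only $\{y\}$, and $\ell'$ sees nothing, so the round ends. Next, $B_3$ is possible at $v$ and at $y$, but not at $t$, whose foreign components are $\{v\}$ and $K'$. There is no $2$-start: after $v$ the vertex $t$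 has only the foreign component $K'$, and $y$ has no neighbor of degree $3$. Let the second round be $B_3$ at $v$. It creates $K=\{v,t,b,c\}$. Now $t$ sees only $K'$, while $b,c$ see only $\{y\}$, and $y$ has $a=2$. The run ends with $N=2$ and $g=3$.

**Lemma 5.** The following hold.

(a) In $F_1$: $a=0$ if $d\ge2$, $a\le2$ if $d=1$, $a\le4$ if $d=0$. In $F_2$: the same with $a\le3$ if $d=0$. In every $F^i$: $a=0$ if $d\ge2$, $a\le1$ if $d=1$, $a\le3$ if $d=0$. In the final $F$: moreover $a\le2$ if $d=0$. (Here $d$ is the degree in the respective forest.)

(b) **(P1)** If $v$ is covered in $F^i$ and $d_{F^i}(v)\le2$, then $v$ is not a center in any later step, and $d_F(v)\le2$.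

*Proof.* (a) These are the conditions that the while-loops have stopped. The bound $a\le3$ for uncovered vertices is inherited from $F_2$ by Lemma 4(a).

(b) A new edge at a vertex goes to one of its foreign components. If $d_{F^i}(v)=2$, then $a(v)=0$, and nothing changes at $v$ any more. If $d_{F^i}(v)=1$, then $a(v)\le1$ from now on, so $v$ is not a center while its degree is $1$. It may receive an edge from another center, which then lies in the unique foreign component of $v$. After that step $d(v)=2$ and $a(v)=0$, and again nothing changes at $v$. $\square$

**Lemma 6 (structure of a round).** Consider the round starting from $F^i$, with $B_3$ step at $y$. All its centers lie in the current component of $y$, and the components not containing $y$ are at all times components of $F^i$. Hence the round merges a family $\mathcal M_i$ of components of $F^i$, including $\{y\}$, into one new component. Let $m_i$ be the number of nontrivial members of $\mathcal M_i$, and $D_i$ the union of its trivial members, that is, the set of newly covered vertices, including $y$. Then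
$$\kappa(F^{i+1})=\kappa(F^i)-m_i+1,\qquad V(F^{i+1})=V(F^i)\cup D_i .$$

*Proof.* By induction over the steps. Suppose the components not containing $y$ are still components of $F^i$. A covered vertex in one of them has its old degree, and its $a$ has not increased, so ($d\ge2$, $a=0$) or ($d=1$, $a\le1$); an uncovered one has $d=0$. No $A$ or $A'$ step is possible there. So the next center is in the component of $y$, and its step merges other components into that one. $\square$

## 6. The slack of a run

This section records how far the run beats the rate "two edges per unit of excess".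

**Definition (slack).** $\sigma:=2g+N-|F|$, and $\sigma_0:=2g(F_3)-|F_3|$.

*Example.* On the cube, $\sigma=4+1-5=0$. In the bad run on $\Lambda_k$, the forest consists of $k$ claws from $k$ rounds, so $\sigma=2k+k-3k=0$. A run on $K_{1,5}$ is one $B_5$ step, with $\sigma=6+0-5=1$.

**Lemma 7.** Let $e_1$ be the total number of edges added in steps of types $A'$, $A_c$ $(c\ge3)$, $B_c$ $(c\ge5)$. Then
$$\sigma\ge e_1/5\ge0,\qquad 0\le\sigma_0\le\sigma. \tag{1}$$

*Proof.* A step adds $c$ edges. The excess at the center grows by $c$ for $A'_c$, by $c-1$ for $A_c$, by $c-2$ for $B_c$, and the excess elsewhere does not shrink. So $2g-|F|$ changes by at least $c$, $c-2$, $c-4$ respectively. Only $B_3$ can be negative, with at least $-1$. A $B_3$ step occurs exactly once per round and never in phases 1–3, and the round adds $1$ to $N$. So all contributions to $\sigma$ are $\ge0$, and those up to $F_3$ add up to $\sigma_0$. Finally $c\ge c/5$; $c-2\ge c/3$ for $c\ge3$; and $c-4\ge c/5$ for $c\ge5$. $\square$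

The slack cannot see three types of steps: $A_2$, $B_4$, and the $B_3$ steps paid for by $N$.

## 7. Thinning the optimal tree: the inequality $g^*\le2g-\sigma-\Psi$

Fix an optimal spanning tree $T^*$ with leaf set $L^*$ and set of internal vertices $I^*$. Put $g^*=\mathrm{OPT}-2=g(T^*)$. Since $n\ge3$, the $T^*$-neighbor of a leaf is internal; it is the *host* of that leaf.

We want to relate $|L^*|$ to $|F|$. The vertices of $L^*$ covered by $F$ number $|V(F)|-|I^*\cap V(F)|$, so we need a lower bound on the number of covered internal vertices. The idea is that $T^*$ must connect the components of $F$, that it can do so only through internal vertices, and that our steps leave very few places where a component can be left.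

**Definition (admissible sets).** Let $T_i:=T^*-(L^*\cap V(F^i))$: delete from $T^*$ those of its leaves that are covered by $F^i$. A set $U_i\subseteq E(T_i)$ is *admissible* at $F^i$ if $F^i\cap U_i=\emptyset$ and $F^i\cup U_i$ is a spanning tree of $G$. Given $U_i$, let $P_i$ be the set of vertices covered by $F^i$ and incident with $U_i$.

*Example.* Take the end of the bad run on $\Lambda_k$, with the good tree in the role of $T^*$ (optimality will not matter for what we say). All leaves of the good tree are covered; deleting them leaves the path $y_1,t_1,c_1,\dots,y_k,t_k$. The edges $y_jt_j$ and $c_jy_{j+1}$ number $2k-1$ and join the $2k$ components (the claws and the $\{y_j\}$) in one long path, so they form an admissible set. Here $P=\{t_1,\dots,t_k,c_1,\dots,c_{k-1}\}$.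

**Lemma 8.** Admissible sets exist at every $F^i$. For any admissible $U_i$, each $v\in P_i$ lies in $I^*$, has $d_{F^i}(v)=1$ and $a_{F^i}(v)=1$, and lies on exactly one edge of $U_i$. Moreover, with $O=V\setminus V(F_3)$, there is an admissible $U_0$ that contains all $T^*$-edges with both ends in $O$.

*Proof.* $T_i$ is a tree, since we deleted leaves and kept all internal vertices. It contains all uncovered vertices. Each nontrivial component $K$ of $F^i$ contains a vertex of $I^*$: take $v\in K$ with $d_{F^i}(v)\ge3$ (by (P0)); then $a(v)=0$, so the $T^*$-neighbors of $v$ lie in $K$, and $v$ or such a neighbor is internal. So the connected graph $T_i$ meets every component of $F^i$, hence $F^i\cup E(T_i)$ is connected and spans $V$. Extend $F^i$ to a spanning tree by edges of $T_i$.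

Let $v\in P_i$. It is covered and lies in $T_i$, so it is not in $L^*$. Its $U_i$-edge leads to another component, so $a(v)\ge1$, and Lemma 5(a) leaves only $d=1$, $a=1$. Two $U_i$-edges at $v$ would lead to the same foreign component and close a cycle.

Finally, vertices of $O$ are uncovered in $F_3$, so they are all in $T_0$. The $T^*$-edges inside $O$ therefore belong to $T_0$. They form a forest on singleton components of $F_3$, so adding them to $F_3$ creates no cycle; extend further within $T_0$. $\square$

Fix $U_0$ as in the last sentence of Lemma 8 for the rest of the lecture.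

**Lemma 9.** There are $U_0\supseteq U_1\supseteq\dots\supseteq U_N$, with $U_i$ admissible at $F^i$, such that
$$|P_{i+1}|\le|P_i|-m_i+|P_{i+1}\cap D_i| .$$

*Proof.* **Step 1: construct $U_{i+1}$.** Given $U_i$, the components of $F^i$ as nodes and $U_i$ as edges form a tree. Root it at $\{y\}$, where $y$ is the center of the $B_3$ step of the round starting at $F^i$. Delete from $U_i$ the parent edge of each node of $\mathcal M_i\setminus\{\{y\}\}$; the rest is $U_{i+1}$. The tree falls into pieces, each containing exactly one node of $\mathcal M_i$, its top. Merging these tops into one node gives a tree again, so $F^{i+1}\cup U_{i+1}$ is a spanning tree and $U_{i+1}$ is disjoint from $F^{i+1}$.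

**Step 2: check $U_{i+1}\subseteq E(T_{i+1})$.** The edges of $T_i$ missing in $T_{i+1}$ are the $T^*$-edges at the vertices $x\in L^*\cap D_i$. Let $f$ be the unique $T^*$-edge at such an $x$. If $x\ne y$, the parent edge of the node $\{x\}$ is a $T^*$-edge at $x$, so it is $f$, and it was deleted. If $x=y$, then $f\in U_i$, because the root has a child. The other end of $f$ lies in a foreign component of $y$ at $F^i$. It belongs to $\mathcal M_i$, because the step at $y$ uses all foreign components. It is a child of the root via $f$, so $f$ was deleted.

**Step 3: count.** For each nontrivial $Y\in\mathcal M_i$, the end in $Y$ of its parent edge is a vertex of $P_i$. Its only $U_i$-edge is deleted, so it is not in $P_{i+1}$. These $m_i$ vertices are distinct. A vertex of $P_{i+1}\setminus D_i$ is covered in $F^i$ and incident with $U_{i+1}\subseteq U_i$, so it is in $P_i$. Hence $|P_{i+1}\setminus D_i|\le|P_i|-m_i$. $\square$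

Fix these $U_i$.

**Definition (the potential).** $\Psi_i:=|I^*\cap V(F^i)|-|P_i|+\kappa(F^i)-i$ and $\Psi:=\Psi_N$. Also $\kappa_0:=\kappa(F_3)$, $\theta_0:=|(I^*\cap V(F_3))\setminus P_0|$, and $\iota:=|\{v\in I^*:d_F(v)\ge3\}|$.

*Example.* In the $\Lambda_k$ example the covered internal vertices of the good tree are exactly the $2k-1$ vertices of $P$, so the expression is $(2k-1)-(2k-1)+k-k=0$. Both $\sigma$ and the potential vanish on the bad run.

**Lemma 10.**
$$\Psi\ge\kappa_0+\theta_0,\qquad\Psi\ge\iota,\qquad\Psi\ge0. \tag{2}$$

*Proof.* By Lemma 6, $\kappa(F^{i+1})-\kappa(F^i)=1-m_i$ and $V(F^{i+1})\setminus V(F^i)=D_i$. With Lemma 9 and $P_{i+1}\subseteq I^*$,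
$$\Psi_{i+1}-\Psi_i\ge|I^*\cap D_i|+\bigl(m_i-|P_{i+1}\cap D_i|\bigr)+(1-m_i)-1=|(I^*\cap D_i)\setminus P_{i+1}|\ge0.$$
Since $P_0\subseteq I^*\cap V(F_3)$, $\Psi_0=\theta_0+\kappa_0$. This gives the first and third bound. For the second, let $v\in I^*$ with $d_F(v)\ge3$, and let $F^j$ be the first of $F^0,\dots,F^N$ that covers $v$. By (P1), $d_{F^j}(v)\ge3$, so $v\notin P_j$ by Lemma 8. Thus $v$ is counted in $\theta_0$ (if $j=0$) or in $(I^*\cap D_{j-1})\setminus P_j$ (if $j\ge1$), and the sum of these quantities is at most $\Psi$. $\square$

**Proposition 11.** $g^*\le2g-\sigma-\Psi$.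

*Proof.* Let $R=V\setminus V(F)$, $\lambda=|L^*\cap R|$, $\kappa=\kappa(F)$. Consider the tree whose nodes are the $\kappa+|R|$ components of $F$ and whose edges are $U_N$. A vertex $u\in R$ has degree at most $a_F(u)\le2$ in it, and at most $1$ if $u\in L^*$, since $U_N\subseteq E(T^*)$. The nontrivial nodes have total degree $|P_N|$ by Lemma 8. Hence
$$2(\kappa+|R|-1)\le|P_N|+2|R|-\lambda,\qquad\text{that is,}\qquad|P_N|\ge2(\kappa-1)+\lambda .$$
By definition of $\Psi$, $|I^*\cap V(F)|=\Psi+|P_N|-\kappa+N$. So
$$\mathrm{OPT}=|V(F)|-|I^*\cap V(F)|+\lambda=|F|+\kappa-(\Psi+|P_N|-\kappa+N)+\lambda\le|F|-N+2-\Psi,$$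
and $|F|-N=2g-\sigma$. $\square$

Nothing so far used the preference for cubic starts. So the greedy procedure of Section 4 also satisfies $g^*\le2g$, and $\Lambda_k$ shows where it stays: $\sigma=0$, $\Psi=0$.

**The plan for beating two.** It suffices to prove a second inequality
$$g^*\le\tfrac74g+M(\sigma+\Psi)$$
with a constant $M$. Proposition 11 gives $\sigma+\Psi\le2g-g^*$; inserting this, $(1+M)g^*\le(\frac74+2M)g$, so $g^*\le\bigl(2-\frac{1}{4(1+M)}\bigr)g$. If $\sigma+\Psi$ is large, Proposition 11 wins. If it is small, the second inequality wins. To prove it we may give away everything that is bounded by $\sigma+\Psi$. First we show that the part of the graph touched in phases 1 and 2 is of this kind. On the rest all degrees are at most $3$, and there we count branch vertices of $T^*$.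

## 8. Few steps of type $B_4$

For $A\subseteq V$ let $N_G(A)$ be the set of vertices with a neighbor in $A$, and $N_G(x)=N_G(\{x\})$. Put $Z_1=V(F_1)$ and $Z_1^+=Z_1\cup N_G(Z_1)$.

**Lemma 12.** $|Z_1|\le6\sigma$. Vertices outside $Z_1^+$ have $G$-degree at most $4$. With $b_1:=\sum_{v\in Z_1^+}d_{T^*}(v)$ we have $b_1\le12|Z_1|\le72\sigma$.

*Proof.* The first step in a component must have type $B$. So each nontrivial component of $F_1$ has at least $5$ edges, and $|Z_1|=|F_1|+\kappa(F_1)\le\frac65|F_1|\le\frac65e_1\le6\sigma$ by (1). A vertex outside $Z_1^+$ and all its neighbors are singleton components of $F_1$, so its $G$-degree is its $a_{F_1}$, at most $4$.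

Vertices outside $Z_1$ are singleton components of $F_1$, so each vertex of $Z_1$, having $a\le2$, has at most $2$ neighbors outside $Z_1$. Hence $|N_G(Z_1)\setminus Z_1|\le2|Z_1|$. Each vertex of $N_G(Z_1)\setminus Z_1$ has $a\le4$ and at least one nontrivial foreign component, so at most $3$ neighbors outside $Z_1$. Now split $b_1$. The $T^*$-edges inside $Z_1$, fewer than $|Z_1|$ if $Z_1\neq\emptyset$, contribute at most $2|Z_1|$. The at most $2|Z_1|$ edges leaving $Z_1$ contribute at most $2$ each, so $4|Z_1|$. The remaining incidences, at vertices of $N_G(Z_1)\setminus Z_1$ with neighbors outside $Z_1$, number at most $3\cdot2|Z_1|$. The sum is $12|Z_1|$. $\square$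

A $B_4$ step contributes only $c-4=0$ to the slack bound. Let $s_4$ be the number of $B_4$ steps; they all occur in Phase 2.

**Proposition 13.** $s_4\le289\sigma+15\Psi$.

The reason, before the bookkeeping, ignoring everything bounded by $\sigma+\Psi$. In $F_3$ there are about $g_0=g(F_3)$ vertices of degree $\ge2$, and nearly all of them are leaves of $T^*$. They are hosted inside their components, mostly by vertices of $P_0$. The edges of $T^*$ inside components, among internal vertices, number about $|P_0|$, so they use up about two incidences per vertex of $P_0$. A vertex of $P_0$ has degree at most $4$, with one edge leaving its component, so it can take part in at most three such incidences or hostings, and if in three, then it hosts its forest-neighbor, a vertex of forest-degree $\ge3$. So about $g_0$ hosted leaves inject into the vertices of degree $\ge3$. But a $B_4$ step makes a vertex of degree $\ge4$, which makes $g_0$ larger than the number of such vertices.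

*Proof.* If $F_3=\emptyset$, then $s_4=0$. Otherwise let $H=V(F_3)$, $O=V\setminus H$, $g_0=g(F_3)$, $Q=I^*\cap H$, and let $C,X,J$ be the sets of vertices with $d_{F_3}\ge3$, $=2$, $=1$.

**Step 1: many $T^*$-leaves sit in $C\cup X$.** By Lemma 1(b), $|J|=2\kappa_0+g_0$, so
$$|C|+|X|=|F_3|+\kappa_0-|J|=(2g_0-\sigma_0)-\kappa_0-g_0=g_0-\sigma_0-\kappa_0 .$$
Let $W$ be the set of $T^*$-leaves in $C\cup X$. Internal vertices in $C\cup X$ are in $Q\setminus P_0$, because vertices of $P_0$ have forest-degree $1$; there are at most $\theta_0=|Q\setminus P_0|$ of them. So
$$|W|\ge g_0-\sigma_0-\kappa_0-\theta_0 .$$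
Since $a=0$ on $C\cup X$, the host of a vertex of $W$ lies in the same component of $F_3$; it is internal, so it is in $Q$.

**Step 2: split the edges of $T_0$.** Note $V(T_0)=Q\cup O$. Let $E_{in}$ be the set of $T^*$-edges with both ends in $Q$ and in the same component of $F_3$, and $E_\times$ the set of the other edges of $T_0$. Then $U_0\subseteq E_\times$.

**Step 3: each $f=xz\in E_\times\setminus U_0$ has an end in $Q\setminus P_0$.** This bounds the number of edges wasted between components. By the choice of $U_0$, $f$ is not inside $O$, so one end, say $x$, is in $H$, hence in $Q$. Suppose all ends of $f$ in $H$ lie in $P_0$. If $z\in O$, the only foreign component of $x$ is $\{z\}$, so the $U_0$-edge at $x$ is $xz=f$, a contradiction. If $z\in H$, then $x\in K$ and $z\in K'$ for different components $K,K'$. The only foreign component of $x$ is $K'$ and that of $z$ is $K$, so the $U_0$-edges at $x$ and at $z$ both join $K$ and $K'$. Since $F_3\cup U_0$ is acyclic, they coincide, and the common edge is $xz=f$, a contradiction.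

**Step 4: many edges in $E_{in}$.** Put $\Theta:=\sum_{x\in Q\setminus P_0}d_{T^*}(x)$. Vertices outside $Z_1^+$ have degree at most $4$, so $\Theta\le4\theta_0+b_1$. By Step 3, $|E_\times\setminus U_0|\le\Theta$. Since $|U_0|=\kappa_0+|O|-1$,
$$|E_{in}|\ge(|Q|+|O|-1)-|U_0|-\Theta=|Q|-\kappa_0-\Theta=|P_0|+\theta_0-\kappa_0-\Theta .$$

**Step 5: bound $S:=|W|+2|E_{in}|$ from above.** $S$ is the number of pairs $(x,e)$ with $x\in Q$, $e\ni x$, where $e\in E_{in}$, or $e=xz\in T^*$ with $z\in W$ (so $x$ is the host of $z$). Call such an $e$ *counted at $x$*. Counted edges stay inside the $F_3$-component of $x$. The vertices of $(Q\setminus P_0)\cup(Q\cap Z_1^+)$ contribute at most $4\theta_0+b_1$ in total. A vertex $x\in P_0\setminus Z_1^+$ has $G$-degree $\le4$ and at least one edge leaving its component, so it contributes at most $3$. If it contributes exactly $3$, then all its edges but the leaving one are counted at $x$. In particular its unique $F_3$-edge $xp(x)$ is counted, hence in $T^*$. By (P0), $p(x)\in C$. There are two possibilities.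

- $p(x)\in Q$. Then $p(x)\in Q\setminus P_0$, since $a=0$ on $C$. As $xp(x)\in T^*$, there are at most $\Theta$ such $x$.
- $p(x)\in W\cap C$, with host $x$. There are at most $|C|$ such $x$.

Hence $S\le2|P_0|+|C|+\Theta+4\theta_0+b_1$.

**Step 6: compare.** Steps 1 and 4 give
$$S\ge g_0-\sigma_0-\kappa_0-\theta_0+2(|P_0|+\theta_0-\kappa_0-\Theta).$$
Combining, the terms $2|P_0|$ cancel and
$$g_0-|C|\le\sigma_0+3\kappa_0+3\theta_0+3\Theta+b_1\le\sigma_0+3\kappa_0+15\theta_0+4b_1\le289\sigma+15\Psi,$$
where we used $\Theta\le4\theta_0+b_1$, then $\sigma_0\le\sigma$, $\kappa_0+\theta_0\le\Psi$ from (2), and $4b_1\le288\sigma$. Finally $g_0-|C|=\sum_{x\in C}(d_{F_3}(x)-3)\ge s_4$, because the centers of $B_4$ steps are distinct and have degree $\ge4$ in $F_3$. $\square$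

**Definition (tame vertices).** Let $Z=V(F_2)$ and $Z^+=Z\cup N_G(Z)$. Vertices outside $Z^+$ are *tame*.

*Example.* Take a star with center $o$ and five leaves, and attach to one leaf $u$ a path $u,p,q,r$. Phase 1 performs $B_5$ at $o$, and then nothing further is possible in phases 1 and 2. So $Z$ consists of $o$ and its five neighbors, $Z^+=Z\cup\{p\}$, and $q,r$ are tame. If $\Delta(G)=3$, all vertices are tame, because $F_2=\emptyset$.

**Lemma 14.** Tame vertices and all their neighbors are singleton components of $F_2$, and tame vertices have $G$-degree at most $3$. Moreover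
$$|Z|\le1451.25\,\sigma+75\,\Psi,\qquad|Z^+|\le3|Z|,\qquad b_2:=\sum_{v\in Z^+}d_{T^*}(v)\le10|Z|. \tag{3}$$

*Proof.* The first sentence is as in Lemma 12: the degree equals $a_{F_2}\le3$. In phases 1 and 2 every step other than the $B_4$ steps is counted in $e_1$, so $|F_2|\le e_1+4s_4\le5\sigma+4(289\sigma+15\Psi)=1161\sigma+60\Psi$. Each nontrivial component of $F_2$ arose from a $B_c$ step with $c\ge4$, so it has at least $4$ edges, and $|Z|\le\frac54|F_2|$. In $F_2$ each vertex of $Z$ has $a\le2$, hence at most $2$ neighbors outside $Z$; so $|N_G(Z)\setminus Z|\le2|Z|$. Each vertex of $N_G(Z)\setminus Z$ has $a\le3$ and a nontrivial foreign component, hence at most $2$ neighbors outside $Z$. Counting incidences as in Lemma 12, $b_2\le(2+4+2\cdot2)|Z|$. $\square$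

## 9. Charging branch vertices of $T^*$ to components of $F$

**Definition (the set $\mathcal B$ and component data).** Let $\mathcal B$ be the set of tame $v$ with $d_{T^*}(v)=3$. For such $v$, $\deg_G(v)=3$ and *all $G$-edges at $v$ are in $T^*$*; this is what we shall exploit, through the absence of cycles in $T^*$. For a nontrivial component $K$ of the final $F$, let $C_K,X_K,J_K$ be the sets of its vertices with $d_F\ge3$, $=2$, $=1$, and
$$g_K=\sum_{v\in K}(d_F(v)-2)^+,\qquad\eta_K=\sum_{x\in C_K\cap I^*}d_{T^*}(x).$$
$K$ is *tame* if all its vertices are tame, otherwise *wild*.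

By (P0), $g_K\ge1$; by Lemma 1(b), $|J_K|=g_K+2$; clearly $|C_K|\le g_K$ and $\sum_Kg_K=g$. In $F$ we have $a=0$ on $C_K\cup X_K$ and $a\le1$ on $J_K$, by Lemma 5(a). There are at most $|Z^+|$ wild components. A tame vertex contributes at most $1$ to $g(T^*)$, and only if it is in $\mathcal B$, so
$$g^*\le|\mathcal B|+b_2. \tag{4}$$
In $\sum_K\eta_K$ the tame vertices contribute at most $3$ each, and there are at most $\iota$ of them; the others contribute at most $b_2$ in total. So
$$\sum_K\eta_K\le3\iota+b_2. \tag{5}$$

*Assignment.* A vertex of $\mathcal B\cap V(F)$ is assigned to its component; let $\beta_K=|\mathcal B\cap K|$. A vertex $y\in\mathcal B\setminus V(F)$ has three neighbors and $a_F(y)\le2$, so two of its neighbors lie in one component $K$, which is nontrivial. Assign $y$ to one such $K$ and fix two of its neighbors in $K$ as the *pair* of $y$. Let $\rho_K$ be the number of these $y$ assigned to $K$. A neighbor of $y$ in $K$ has $\{y\}$ as a foreign component; hence it lies in $J_K$ and $\{y\}$ is its only foreign component. So pairs of different $y$ are disjoint. Put $b_K=\beta_K+\rho_K$; then $|\mathcal B|=\sum_Kb_K$.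

*Example.* In $G_{11}$ with the run of Section 5, let $T^*$ be all edges except $vb,vc,dw$. This is the tree in which $t$ has the neighbors $v,w,w'$, then $w'e$, $e\ell'$, $ed$, $d\ell$, $\ell y$, $yb$, $yc$. It has leaves $v,w,\ell',b,c$. It is optimal: branch vertices can only be $v,t,d,e,y$, each with all its edges; $v$ and $y$ cannot both be branch vertices (cycle $v,b,y,c$), nor can $d,e,t$ all be (cycle $d,e,w',t,w$); so the excess is at most $3$. Here all vertices are tame and $\mathcal B=\{t,y,e\}$. For $K=\{v,t,b,c\}$: $g_K=1$, $C_K=\{v\}$, $\eta_K=0$, $\beta_K=1$ (the vertex $t$), $\rho_K=1$ (the vertex $y$ with pair $\{b,c\}$). For $K'$: $g_{K'}=2$, $\eta_{K'}=d_{T^*}(d)+d_{T^*}(e)=2+3=5$, $\beta_{K'}=1$, $\rho_{K'}=0$.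

**Lemma 15.** $\beta_K\le|C_K|+\eta_K$. If $\eta_K=0$, then $C_K\subseteq L^*$, and every $v\in\mathcal B\cap K$ has $d_F(v)\le2$ and hosts all its $F$-neighbors.

*Proof.* Let $v\in\mathcal B\cap K$ with $d_F(v)\le2$. Its $F$-neighbors (there is at least one) are in $C_K$ by (P0) and are $T^*$-adjacent to $v$. If one of them is in $L^*$, map $v$ to it; its host is $v$, so this map is injective into $C_K\cap L^*$. Otherwise $v$ is $T^*$-adjacent to a vertex of $C_K\cap I^*$; there are at most $\eta_K$ such $v$. The remaining elements of $\mathcal B\cap K$ have $d_F\ge3$ and lie in $C_K\cap I^*$. Adding up gives the bound. If $\eta_K=0$, then $C_K\cap I^*=\emptyset$. So $C_K\subseteq L^*$, no element of $\mathcal B\subseteq I^*$ is in $C_K$, and the $F$-neighbors of $v$ are leaves of $T^*$ adjacent to $v$. $\square$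

Since pairs are disjoint in $J_K$, $\rho_K\le(g_K+2)/2$. So $b_K$ is at most about $\frac32g_K+1$, up to $\eta_K$: this is below $2g_K$ for $g_K\ge3$, but for $g_K=1$ and $g_K=2$ it allows $2g_K$. These are the claws of $\Lambda_k$ and their doubles, and here the cubic starts come in.

## 10. Tame components with one or two centers

**Lemma 16 (first rounds).** Let $K$ be tame. No vertex of $K$ is covered in $F_3$. Let $F^i$ be the forest before the first round that covers a vertex of $K$. At $F^i$ all vertices of $K$ and all vertices outside $V(F)$ are singleton components. Every $x\in C_K$ has $\deg_G(x)=d_F(x)=3$; so $|C_K|=g_K$ and $N_G(x)=N_F(x)$. Moreover: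

(a) If $g_K=1$, no cubic $2$-start existed at $F^i$.

(b) If $g_K=2$ and $C_K=\{c_1,c_2\}$, no cubic $3$-start existed at $F^i$. If moreover $c_1c_2\notin F$, no cubic $2$-start existed at $F^i$.

*Proof.* Phase 3 has no $B$ steps, so every nontrivial component of $F_3$ contains vertices of $Z$, which are not tame. A component of $F_3$ meeting $K$ lies in $K$; so it is trivial. This gives the first claim and the statement on singletons. For $x\in C_K$, $3\le d_F(x)\le\deg_G(x)\le3$.

The component created in the round contains a vertex of $K$, so it is contained in $K$. The centers of the round are distinct and in it, with final degree $\ge3$, so they are in $C_K$, and there are at most $g_K$ of them. The algorithm performs a cubic $3$-start if there is one anywhere in $G$, else a cubic $2$-start if there is one. So a round with one step means there was no $2$-start (a $3$-start begins with a $2$-start), and a round with at most two steps means there was no $3$-start. This gives (a) and the first part of (b). For the second part, suppose the round had two steps. All components merged by the first step are singletons, as they lie in $K$. So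 after the first step the new component is a star around its center. The second center lies in this component by Lemma 6, so it is an $F$-neighbor of the first, and $c_1c_2\in F$. Hence, if $c_1c_2\notin F$, the round had one step. $\square$

In what follows $[s]$ denotes the component of $s$ in $F^i$. If $s\notin K$, then $[s]$ contains no vertex of $K$. If $u\notin V(F)$, then $u\in[s]$ only if $u=s$.

**Lemma 17.** If $K$ is tame, $\eta_K=0$ and $g_K=2$, then $b_K\le3$.

*Proof.* Let $C_K=\{c_1,c_2\}$. By Lemma 15, $\beta_K\le2$, and $\rho_K\le|J_K|/2=2$. Suppose $b_K=4$, so $\beta_K=\rho_K=2$.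

**Step 1: locate the two covered vertices of $\mathcal B$.** By (P0) each vertex of $X_K$ is $F$-adjacent to both $c_1$ and $c_2$. An element of $\mathcal B\cap X_K$ would host both, leaving nothing to be hosted by a second element of $\mathcal B\cap K$, so $\beta_K=1$, a contradiction. Write $p(x)$ for the $F$-neighbor of $x\in J_K$. Then there are $x_1,x_2\in J_K\cap\mathcal B$ hosting $c_1=p(x_1)$ and $c_2=p(x_2)$ respectively.

**Step 2: locate the neighbors of $x_1$ and of its uncovered neighbor.** Let $y,y'$ be the two assigned uncovered vertices. As $|J_K|=4$, their pairs partition $J_K$, and every vertex of $J_K$ has $\{y\}$ or $\{y'\}$, according to its pair, as its only foreign component. Say $y$ has pair $\{x_1,q\}$ and third neighbor $s$. Then $s\notin J_K$, since a vertex of the other pair adjacent to $y$ would have $a\ge2$; and $s\notin C_K\cup X_K$, as $a=0$ there. So $s\notin K$. The neighbors of $x_1$ are $c_1,y$ and a third, $w_1$, and $w_1\in K$. Since $N_G(c_2)=N_F(c_2)$ and the only $F$-neighbor of $x_1$ is $c_1$, $w_1\ne c_2$. So $w_1\in J_K\cup X_K$. Also $w_1\ne q$, otherwise $y,x_1,q$ is a triangle in $T^*$ (each of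 its edges is incident with $y$ or $x_1$, both in $\mathcal B$).

**Step 3: a cubic $2$-start at $F^i$ forces $c_1c_2\in F$.** At $F^i$ the foreign components of $y$ are $\{x_1\},\{q\},[s]$; they are distinct, and so a step at $y$ is a $B_3$ step. Afterwards $x_1$ has degree $1$ and exactly the foreign components $\{c_1\},\{w_1\}$, since $c_1,w_1$ lie in $K\setminus\{x_1,q\}$ and are still singletons. So an $A_2$ step at $x_1$ is possible. Both centers have $G$-degree $3$. A cubic $2$-start exists at $F^i$, so $c_1c_2\in F$ by Lemma 16(b). Then $X_K=\emptyset$, since a vertex of $X_K$ would close a triangle in $F$. So $w_1\in J_K\setminus\{x_1,q\}$ is in the pair of $y'$. Being tame, $w_1$ has exactly the neighbors $p(w_1),x_1,y'$.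

**Step 4: the case $p(w_1)=c_2$.** We extend to a $3$-start. If $s=y'$, then $y,y',w_1,x_1$ is a $4$-cycle in $T^*$ (its edges are incident with $y$, $y'$ or $x_1$), impossible. So $y'\ne s$, hence $y'\notin[s]$. After the two steps of Step 3, $w_1$ has degree $1$, and its foreign components are $\{c_2\}$ and $\{y'\}$, still singletons. An $A_2$ step at $w_1$, of $G$-degree $3$, completes a cubic $3$-start at $F^i$, contradicting Lemma 16(b).

**Step 5: the case $p(w_1)=c_1$.** We find a $6$-cycle. Now $N_F(c_1)=\{c_2,x_1,w_1\}$ and $N_F(c_2)=\{c_1,q,q'\}$, where $\{w_1,q'\}$ is the pair of $y'$. So $x_2\in\{q,q'\}$. Let $w_2$ be the neighbor of $x_2$ other than $c_2$ and the one of $y,y'$ whose pair contains $x_2$. As for $x_1$, $w_2\in K$ and $w_2\ne c_1$, because $N_G(c_1)=N_F(c_1)$; so $w_2\in J_K$. Since $N_G(x_1)=\{c_1,y,w_1\}$ and $N_G(w_1)=\{c_1,x_1,y'\}$ do not contain $x_2$, $w_2\notin\{x_1,w_1\}$. So $\{x_2,w_2\}=\{q,q'\}$, and $qq'\in T^*$ since $x_2\in\mathcal B$. Then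
$$y,\ x_1,\ w_1,\ y',\ q',\ q$$
is a $6$-cycle in $T^*$: its other edges are incident with $y$, $x_1$ or $y'$, all in $\mathcal B$. This is a contradiction. $\square$

For claws, the analogous bound $b_K\le1$ is false: in $G_{11}$ the component $K$ has $b_K=2$. But this happens in one configuration only.

**Definition (special components).** $K$ is *special* if $K$ is tame, $\eta_K=0$, $g_K=1$ and $b_K=2$.

*Example.* In $G_{11}$, with the run and the tree $T^*$ above, $K=\{v,t,b,c\}$ is special. The vertex $t\in\mathcal B\cap K$ has its two neighbors $w,w'$ in the other component $K'$.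

**Lemma 18.** Let $K$ be special. Then $\beta_K=\rho_K=1$, and the unique element $t$ of $\mathcal B\cap K$ has two distinct neighbors $w,w'$ in a nontrivial component $K'\ne K$ of $F$, where $w,w'\in J_{K'}$ have $K$ as their only foreign component.

*Proof.* By (P0) a vertex of $X_K$ would have two distinct neighbors in $C_K$; as $|C_K|=1$, $X_K=\emptyset$. So $K$ is a claw: a center $v$ and three leaves. We have $2\rho_K\le|J_K|=3$ and $\beta_K\le1$ by Lemma 15, so $\beta_K=\rho_K=1$. As $\eta_K=0$, $v\in L^*$, so the element $t$ of $\mathcal B\cap K$ is a leaf of the claw. Write $K=\{v,t,b,c\}$ and let $w,w'$ be the neighbors of $t$ other than $v$. Let $y$ be the assigned uncovered vertex; its pair lies in $J_K=\{t,b,c\}$, and $y\not\sim v$ as $a_F(v)=0$. By Lemma 16(a), no cubic $2$-start existed at $F^i$.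

**Case 1: $y\sim t$.** We show this is impossible. Here $\{y\}$ is the only foreign component of $t$, so the neighbors of $t$ are $v,y$ and some $u\in\{b,c\}$. Let $q\in\{b,c\}$ be another neighbor of $y$, and $s$ the third neighbor of $y$. If $u\in\{q,s\}$, then $t,y,u$ is a triangle in $T^*$ (its edges are incident with $t$ or $y$), impossible. So $\{b,c\}=\{q,u\}$, and $s\notin\{t,q,u,v\}=K$. At $F^i$, perform $B_3$ at $y$ (foreign components $\{t\},\{q\},[s]$) and then $A_2$ at $t$ (foreign components $\{v\},\{u\}$). Both have $G$-degree $3$, so this is a cubic $2$-start, a contradiction.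

**Case 2: $y\not\sim t$.** We show that $t$ has no neighbor in $\{b,c\}$. The neighbors of $y$ are $b,c$ and some $s\notin K$. If $t\sim b$, then the tame vertex $b$ has exactly the neighbors $v,t,y$. At $F^i$, perform $B_3$ at $b$ (foreign components $\{v\},\{t\},\{y\}$) and then $A_2$ at $y$ (foreign components $\{c\},[s]$). This is a cubic $2$-start, a contradiction. By symmetry $t\not\sim c$. So $w,w'\notin K$. As $a_F(t)\le1$, they lie in one foreign component $K'$ of $t$, which is nontrivial since $w\ne w'$. Both are covered and have $K$ as a foreign component, so they are in $J_{K'}$ and $K$ is their only foreign component. $\square$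

So a special claw uses up two vertices of $J_{K'}$, which then are not available for pairs of $K'$. We move half a unit from $K$ to $K'$.

**Proposition 19.**
$$|\mathcal B|\le\tfrac74g+\tfrac92\iota+\tfrac32b_2+\tfrac32|Z| .\tag{6}$$

*Proof.* **Step 1: set up the transfer.** For each nontrivial component $K'$ let $z_{K'}$ be the number of special $K$ whose vertices $w,w'$ from Lemma 18 lie in $K'$. Such a $w$ determines $K$, its unique foreign component. These vertices are also disjoint from the pairs counted by $\rho_{K'}$, whose only foreign component is a singleton. So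
$$2\rho_{K'}+2z_{K'}\le|J_{K'}|=g_{K'}+2. \tag{7}$$
Let $b'_K=b_K-\frac12$ if $K$ is special and $b'_K=b_K$ if not, in both cases increased by $\frac12z_K$. Each special component gives away $\frac12$, and it is received once, so $\sum_Kb'_K=\sum_Kb_K=|\mathcal B|$.

**Step 2: general bounds.** By Lemma 15, $|C_K|\le g_K$ and (7),
$$b'_K\le\beta_K+\rho_K+z_K\le g_K+\eta_K+\lfloor(g_K+2)/2\rfloor .$$
If $g_K\ge3$, then $b'_K\le\frac74g_K+\eta_K$, as $\lfloor g_K/2\rfloor+1\le\frac34g_K$: for $g_K=3$ this is $2\le\frac94$, and for $g_K\ge4$ it follows from $\frac{g_K}2+1\le\frac34g_K$. If $g_K\le2$, then $b'_K\le2g_K+\eta_K\le\frac74g_K+\frac12+\eta_K$.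

**Step 3: remove the $\frac12$ for tame $K$ with $\eta_K=0$ and $g_K\le2$.** We show $b'_K\le\frac74g_K$.

- $g_K=1$. Here $\beta_K\le1$, and $\rho_K+z_K\le1$ by (7). If $K$ is special, $\rho_K=1$, $z_K=0$ and $b'_K=\frac32$. If $K$ is not special and $z_K=0$, then $b_K\le2$ and $b_K\ne2$, so $b'_K=b_K\le1$. If $z_K=1$, then $\rho_K=0$, so $K$ is not special and $b'_K\le1+\frac12$. All are at most $\frac74$.
- $g_K=2$. Here $b_K\le3$ by Lemma 17, $\beta_K\le2$, and $\rho_K+z_K\le2$; $K$ is not special. For $z_K=0$: $b'_K\le3$. For $z_K=1$: $b'_K\le3+\frac12$. For $z_K=2$: $\rho_K=0$, $b_K\le2$, $b'_K\le3$. All are at most $\frac72$.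

**Step 4: add up.** The term $\frac12$ is needed only for wild $K$, of which there are at most $|Z^+|\le3|Z|$, or when $\eta_K\ge1$, where $\frac12\le\frac12\eta_K$. Hence, with (5),
$$|\mathcal B|\le\tfrac74g+\tfrac32\sum_K\eta_K+\tfrac12|Z^+|\le\tfrac74g+\tfrac32(3\iota+b_2)+\tfrac32|Z| .\ \square$$

## 11. The constants $2-\frac1{153840}$ and $\frac{43}{22}$

**Proof of Theorem 2.** The case $\Delta(G)\le2$ was treated in Section 2. Otherwise, by (4), (6), $b_2\le10|Z|$ and $\iota\le\Psi$,
$$g^*\le|\mathcal B|+b_2\le\tfrac74g+\tfrac92\iota+\tfrac52b_2+\tfrac32|Z|\le\tfrac74g+4.5\,\Psi+26.5\,|Z| .$$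
Insert (3): $26.5\cdot1451.25=38458.125$ and $4.5+26.5\cdot75=1992$. Since $\sigma,\Psi\ge0$,
$$g^*\le\tfrac74g+38459\,(\sigma+\Psi).$$
By Proposition 11, $\sigma+\Psi\le2g-g^*$. Hence $38460\,g^*\le\bigl(\tfrac74+76918\bigr)g=\bigl(76920-\tfrac14\bigr)g$, that is,
$$g^*\le\Bigl(2-\tfrac1{153840}\Bigr)g .$$
Put $\rho=2-\frac1{153840}$. The output $T$ contains $F$, so $|L(T)|-2=g(T)\ge g$ and $\mathrm{OPT}-2\le\rho(|L(T)|-2)$. Therefore $\mathrm{OPT}\le\rho|L(T)|-2\rho+2\le\rho|L(T)|$. $\square$

**Proof of Theorem 3.** Again let $\Delta(G)=3$. Then always $a\le3$, so no $B_c$ step with $c\ge4$ is ever possible, and steps of types $A$ and $A'$ need covered vertices. Hence $F_1=F_2=F_3=\emptyset$, $Z=\emptyset$, $b_2=0$, and all vertices are tame. By (4), (6) and (2),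
$$g^*\le|\mathcal B|\le\tfrac74g+\tfrac92\iota\le\tfrac74g+\tfrac92\Psi,$$
while Proposition 11 and $\sigma\ge0$ give $\Psi\le2g-g^*$. So $\frac{11}2g^*\le\bigl(\frac74+9\bigr)g=\frac{43}4g$, and
$$\mathrm{OPT}-2=g^*\le\tfrac{43}{22}\,g\le\tfrac{43}{22}\,(|L(T)|-2).\ \square$$
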